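# A locally uniformly rotund space without Lindenstrauss property A

Throughout, $X$ and $Y$ are nonzero Banach spaces over the same field $\mathbb K=\mathbb R$ or $\mathbb C$, with closed unit ball $B_X$, unit sphere $S_X$ and dual $X^*$. The space of bounded operators from $X$ to $Y$ with the operator norm is $\mathcal L(X,Y)$.

## 1. Range $\mathbb K$ and range $c_0$: density of $\mathrm{SE}(X)$ is enough

**Definition (strongly exposing functional).** A functional $x^*\in X^*\setminus\{0\}$ strongly exposes $B_X$ if there is $x_0\in S_X$ with $\operatorname{Re}x^*(x_0)=\|x^*\|$ such that every sequence $(x_n)\subset B_X$ with $\operatorname{Re}x^*(x_n)\to\|x^*\|$ converges in norm to $x_0$. The set of these functionals is $\mathrm{SE}(X)$. We say that $\mathrm{SE}(X)$ is dense if it is norm-dense in $X^*$.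

**Definition (norm attainment, property A).** An operator $T\in\mathcal L(X,Y)$ attains its norm if $\|Tx\|=\|T\|$ for some $x\in S_X$. The set of such operators is $\mathrm{NA}(X,Y)$. The space $X$ has Lindenstrauss property A if $\mathrm{NA}(X,Y)$ is norm-dense in $\mathcal L(X,Y)$ for every Banach space $Y$.

The problem, posed as open in "Residuality in the set of norm attaining operators" (https://www.ugr.es/local/mmartins/Curriculum/Charlas/2022_Ukraine-short-handout.pdf), is this: if $\mathrm{SE}(X)$ is dense, must $X$ have property A? In plain words: if almost every functional peaks sharply at one point of the ball, can every operator be nudged so that it reaches its norm?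

For some ranges the answer is immediate.

**Proposition 1.** If $\mathrm{SE}(X)$ is dense, then $\mathrm{NA}(X,Y)$ is dense in $\mathcal L(X,Y)$ for $Y=\mathbb K$ and for $Y=c_0$.

**Proof.** For $Y=\mathbb K$: every member of $\mathrm{SE}(X)$ attains its norm, by definition.

Let $Y=c_0$ and $0\neq T\in\mathcal L(X,c_0)$, so $Tx=(x_n^*(x))_n$ with $\|T\|=\sup_n\|x_n^*\|$. Let $0<\delta<\frac12$. Choose $N$ with $\|x_N^*\|>(1-\delta)\|T\|$ and $z^*\in\mathrm{SE}(X)$ with $\|z^*-x_N^*\|<\delta\|T\|$. Then $\|z^*\|>(1-2\delta)\|T\|$. Put $\lambda=1/(1-2\delta)$ and let $S$ be $T$ with the single coordinate functional $x_N^*$ replaced by $\lambda z^*$; it still maps into $c_0$. Since $\|\lambda z^*\|>\|T\|\ge\|x_n^*\|$ for all $n$, we have $\|S\|=\|\lambda z^*\|$. This value is reached at the point $x_0$ that $z^*$ exposes. Finally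
$$\|S-T\|=\|\lambda z^*-x_N^*\|\le(\lambda-1)(1+\delta)\|T\|+\delta\|T\|,$$
which tends to $0$ with $\delta$. $\square$

**Example 1 ($X=\ell_1$).** Let $b\in\ell_\infty=\ell_1^*$ have a coordinate with $|b_N|>\gamma:=\sup_{k\ne N}|b_k|$. For $x\in B_{\ell_1}$,
$$\operatorname{Re}\sum_kb_kx_k\le\operatorname{Re}(b_Nx_N)+\gamma(1-|x_N|).$$
If the left side tends to $|b_N|=\|b\|$ along a sequence, then $|x_N|\to1$ and $\operatorname{Re}(b_Nx_N)\to|b_N|$. So the sequence converges to $(\overline{b_N}/|b_N|)e_N$, and $b\in\mathrm{SE}(\ell_1)$. Such $b$ are dense: given any $b$ and $\delta>0$, take $N$ with $|b_N|>\|b\|-\delta$ (or $N=1$ if $b=0$) and raise the modulus of $b_N$ to $\|b\|+\delta$. Here property A also holds. We have $\|T\|=\sup_n\|Te_n\|$; for $T\ne0$ choose $N$ with $(1+\delta)\|Te_N\|>\|T\|$ and multiply $Te_N$ by $1+\delta$. The new operator attains its norm at $e_N$.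

In both cases one coordinate could be made to dominate all the others. What changes for a general range, say $Y=\ell_2$?

Let us try the same proof. Given $T:X\to\ell_2$, choose a unit vector $y\in\ell_2$ for which $x\mapsto\langle Tx,y\rangle$ has norm close to $\|T\|$, choose $z^*\in\mathrm{SE}(X)$ close to this functional, exposing $x_0$, and replace the $y$-component of $T$:
$$Sx=(1+\delta)z^*(x)\,y+QTx,\qquad \|Sx\|^2=(1+\delta)^2|z^*(x)|^2+\|QTx\|^2,$$
where $Q$ is the orthogonal projection onto $y^\perp$. In $c_0$ the norm is a maximum and the first component wins. In $\ell_2$ it is a sum, and the second component has a say at every point. Nothing so far prevents $\|S\cdot\|$ from exceeding $\|Sx_0\|$ at unit vectors close to $x_0$. The next section measures by how much.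

## 2. Weakly null directions: what they cost and what they gain

Let $(u_m)$ be weakly null in $X$ and $x\in S_X$. Weak lower semicontinuity of the norm gives $\liminf_m\|x+tu_m\|\ge1$. Call the excess over $1$ the cost of moving from $x$ by $tu_m$.

**Lemma 2.** Let $0\ne T\in\mathcal L(X,\ell_2)$ attain its norm at $x\in S_X$ and let $(u_m)\subset X$ be weakly null. Then for every $t>0$
$$\limsup_m\|x+tu_m\|^2\ \ge\ 1+\frac{t^2}{\|T\|^2}\liminf_m\|Tu_m\|^2 .$$

**Proof.** The operator $T$ is weak-to-weak continuous, so $\langle Tx,Tu_m\rangle\to0$. Now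
$$\|T\|^2\|x+tu_m\|^2\ge\|Tx+tTu_m\|^2=\|T\|^2+2t\operatorname{Re}\langle Tx,Tu_m\rangle+t^2\|Tu_m\|^2 .$$
Take the upper limit and divide by $\|T\|^2$. $\square$

So if $\|Tu_m\|$ stays away from $0$, norm attainment at $x$ forces a cost of order at least $t^2$, for every $t>0$. Strong exposure forces only this:

**Lemma 3.** Let $z^*\in\mathrm{SE}(X)$ expose $x_0\in S_X$, let $(u_m)$ be weakly null with $\liminf_m\|u_m\|>0$, and let $t>0$. Then $\liminf_m\|x_0+tu_m\|>1$.

**Proof.** The lower limit is at least $1$. If it were $1$, then along a subsequence $\|x_0+tu_m\|\to1$. The unit vectors $w_m=(x_0+tu_m)/\|x_0+tu_m\|$ would satisfy $\operatorname{Re}z^*(w_m)\to\|z^*\|$, hence $w_m\to x_0$ and $tu_m\to0$ along the subsequence, a contradiction. $\square$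

Strong exposure says "positive cost"; norm attainment into $\ell_2$ says "cost at least a fixed multiple of $t^2$ for every $t$". To answer the question negatively we look for a space in this gap. At every $x\in S_X$ there should be one $t>0$, allowed to depend on $x$, at which the cost is positive but smaller than a small multiple of $t^2$.

**Example 2 ($X=c_0$).** Here the cost vanishes: for $x\in S_{c_0}$ we have $\|x+\frac12e_m\|=1$ for all large $m$. By Lemma 3, $\mathrm{SE}(c_0)=\emptyset$. Also, $\ell_2$ cannot serve as a test range. For $T\in\mathcal L(c_0,\ell_2)$, averaging $\|\sum_{k\le n}\pm Te_k\|^2\le\|T\|^2$ over all signs gives $\sum_k\|Te_k\|^2\le\|T\|^2$, so $\|Te_m\|\to0$ and nothing is gained.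

We need a space that is almost as flat as $c_0$, but that maps into $\ell_2$ with $\|e_m\|$ preserved, and that can be made rotund at very little cost. Rotundity enters as follows.

**Definition (LUR).** $X$ is locally uniformly rotund (LUR) if $x,x_k\in S_X$ and $\|x+x_k\|\to2$ imply $x_k\to x$.

A Hilbert space is LUR, since $\|x-x_k\|^2=4-\|x+x_k\|^2$ for unit vectors. The space $c_0$ is not: take $x=e_1$, $x_k=e_1+e_k$ for $k\ge2$.

**Lemma 4.** If $X$ is LUR, then $\mathrm{SE}(X)=\mathrm{NA}(X,\mathbb K)\setminus\{0\}$, and $\mathrm{SE}(X)$ is dense in $X^*$.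

**Proof.** The inclusion $\subseteq$ is clear. Let $x^*\ne0$ attain its norm. Multiplying the point by a unimodular scalar, we get $x_0\in S_X$ with $\operatorname{Re}x^*(x_0)=\|x^*\|$. Let $x_n\in B_X$ with $\operatorname{Re}x^*(x_n)\to\|x^*\|$. Since $\operatorname{Re}x^*(x_n)\le\|x^*\|\|x_n\|$, we have $\|x_n\|\to1$. Put $x_n'=x_n/\|x_n\|$ for large $n$. Then
$$2\ge\|x_0+x_n'\|\ge\operatorname{Re}x^*(x_0+x_n')/\|x^*\|\to2,$$
so $x_n'\to x_0$ by LUR, and $x_n\to x_0$. Density is the Bishop–Phelps theorem, valid for real and complex Banach spaces: norm attaining functionals are dense in $X^*$ (and removing $0$ does not change this). $\square$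

**Theorem A.** There is a LUR Banach space $X$ (over $\mathbb R$ or $\mathbb C$) such that $\mathrm{SE}(X)$ is dense (in fact $\mathrm{SE}(X)=\mathrm{NA}(X,\mathbb K)\setminus\{0\}$), and an operator $T_0\in\mathcal L(X,\ell_2)$ such that no $T\in\mathcal L(X,\ell_2)$ with $\|T-T_0\|<1/4$ attains its norm. In particular, denseness of $\mathrm{SE}(X)$ does not imply property A.

In particular LUR does not imply property A, although by Lemma 4 it makes $\mathrm{SE}(X)$ as large as possible. The proof occupies Sections 3–7.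

## 3. The sequence space $E$

Let $h(n)=1+\log n$ for $n\ge1$ and $h(0)=0$. For a scalar sequence $x=(x_k)$ put
$$\|x\|_0=\sup\Big\{\frac1{h(|A|)}\sum_{k\in A}|x_k| : A\subset\mathbb N\text{ finite},\ A\ne\emptyset\Big\}. \tag{1}$$
A set of $n$ coordinates may carry total mass up to $h(n)\|x\|_0$, so each additional coordinate is allowed a little more.

The space $\{x:\|x\|_0<\infty\}$ is Banach. Indeed $|x_k|\le\|x\|_0$ (take $A=\{k\}$), so a Cauchy sequence $(x^{(i)})$ converges coordinatewise to some $x$. For each finite $A$,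
$$\frac1{h(|A|)}\sum_{k\in A}|x_k^{(i)}-x_k|\le\sup_{l\ge i}\|x^{(i)}-x^{(l)}\|_0,$$
and the right side is independent of $A$ and tends to $0$.

Let $E$ be the closure of $c_{00}$, the finitely supported sequences, in this space. This is a Gowers-type sequence space. Let $R_nx$ be $x$ with its first $n$ coordinates replaced by $0$ (so $R_0=I$), and $P_n=I-R_n$.

**Lemma 5.**
(a) $\|\cdot\|_0$ is monotone in the moduli of the coordinates, $|x_k|\le\|x\|_0$, and $\|e_k\|_0=1$. For $x\in E$, $\|R_nx\|_0$ decreases to $0$; hence $E\subset c_0$.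
(b) For $p>1$ and $x\in E$, $\|x\|_{\ell_p}\le C_p\|x\|_0$ with $C_p=\big(\sum_k(h(k)/k)^p\big)^{1/p}<\infty$.
(c) $(e_k)$ is weakly null in $E$.

**Proof.** (a) The first sentence is read off from (1), since $h\ge1$ on $[1,\infty)$ and $h(1)=1$. Monotonicity shows that $\|R_nx\|_0$ is nonincreasing. Given $z\in c_{00}$, for $n\ge\max\operatorname{supp}z$ we have $\|R_nx\|_0=\|R_n(x-z)\|_0\le\|x-z\|_0$, which can be made as small as we like. Finally $|x_{n+1}|\le\|R_nx\|_0\to0$.

(b) Let $x_1^*\ge x_2^*\ge\dots$ be the decreasing rearrangement of $(|x_k|)$, which exists because $x\in c_0$. Then $k\,x_k^*\le\sum_{i\le k}x_i^*\le h(k)\|x\|_0$. Raise $x_k^*\le\frac{h(k)}k\|x\|_0$ to the power $p$ and sum; $\sum_k((1+\log k)/k)^p$ converges for $p>1$.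

(c) The function $m/(1+\log m)$ has derivative $\log m/(1+\log m)^2\ge0$ on $[1,\infty)$. Hence for unimodular $\theta_k$ and finite $A\neq\emptyset$,
$$\Big\|\sum_{k\in A}\theta_ke_k\Big\|_0=\max_{1\le m\le|A|}\frac m{h(m)}=\frac{|A|}{h(|A|)} .$$
Let $x^*\in E^*$, $\delta>0$, and $|x^*(e_k)|\ge\delta$ for all $k\in A$. Choosing $\theta_k$ with $\theta_kx^*(e_k)=|x^*(e_k)|$,
$$\delta|A|\le x^*\Big(\sum_{k\in A}\theta_ke_k\Big)\le\|x^*\|\frac{|A|}{h(|A|)},$$
so $h(|A|)\le\|x^*\|/\delta$. This bounds $|A|$: only finitely many $k$ satisfy $|x^*(e_k)|\ge\delta$, for each $\delta>0$. $\square$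

By (b) with $p=2$ the formal identity $E\to\ell_2$ is bounded, and it sends $e_m$ to a unit vector, which was impossible for $c_0$.

**Example 3.** Let $v_n=\sum_{k\le n}\big(h(k)-h(k-1)\big)e_k$, with coordinates $1,\log2,\log\frac32,\dots,\log\frac n{n-1}$. They are decreasing, so the largest sum over $k\le n$ coordinates is $h(k)$, and $\|v_n\|_0=1$. For $m>n$ and $t\ge0$:
$$\|v_n+te_m\|_0\le1\iff t\le\log\big(1+\tfrac1n\big).$$
If $t\le\log(1+\frac1n)$, the nonzero entries, with $t$ listed last, still form a nonincreasing sequence, and the sum of all of them is $h(n)+t\le h(n+1)$. If $t>\log(1+\frac1n)$, the set $\{1,\dots,n,m\}$ has sum $h(n)+t>h(n+1)$. So there is room for one more coordinate at no cost, but the amount of room depends on the vector and is not bounded below on $S_E$.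

## 4. Room for one more coordinate

The next lemma bounds the room from below when a known number of coordinates carries a known fraction of the norm.

**Lemma 6.** Let $y\in E\setminus\{0\}$, $a=\|y\|_0$, $0<\eta\le1$, $N\ge1$, and let $F\subset\mathbb N$ satisfy $|F|\le N$ and $\|y-y\mathbf 1_F\|_0\le(1-\eta)a$. If $0<t\le\frac12a\exp(-2h(N)/\eta)$, then $\limsup_m\|y+te_m\|_0\le a$.

**Proof.** *Reduction.* Let $z$ be $y$ with its $m$-th coordinate replaced by $t$. Then $\|(y+te_m)-z\|_0=|y_m|\to0$ as $m\to\infty$, so it suffices to prove $\|z\|_0\le a$ for every $m$. Put $L=\exp(2h(N)/\eta)$. As $h(N)\ge1$, $L\ge e^{2/\eta}\ge1/\eta\ge1$. Hence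
$$t\le\frac a{2L}\le\frac{a\eta}2. \tag{2}$$
We must check $\sum_B|z_k|\le a\,h(|B|)$ for every finite nonempty $B$. If $m\notin B$, then $\sum_B|z_k|=\sum_B|y_k|\le a\,h(|B|)$. Otherwise $B=A\cup\{m\}$ with $m\notin A$, $|A|=n\ge0$, and $\sum_B|z_k|=\sum_A|y_k|+t$.

*Case $n=0$.* The sum is $t\le a=a\,h(1)$.

*Case $1\le n\le L$: the increment of $h$ pays for $t$.* We have
$$h(n+1)-h(n)=\log\big(1+\tfrac1n\big)\ge\frac1{n+1}\ge\frac1{2L}\ge\frac ta,$$
using $n+1\le L+1\le2L$ and (2). So $\sum_A|y_k|+t\le a\,h(n)+t\le a\,h(n+1)$.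

*Case $n>L$: a large set has slack.* Now $h(n)=1+\log n\ge2h(N)/\eta$, that is, $h(N)\le\frac\eta2h(n)$. Since $|A\cap F|\le N$,
$$\sum_A|y_k|\le\sum_{A\cap F}|y_k|+\sum_{A\setminus F}|y_k|\le a\,h(N)+(1-\eta)a\,h(n)\le\big(1-\tfrac\eta2\big)a\,h(n).$$
By (2), $t\le\frac\eta2a\le\frac\eta2a\,h(n)$. The total is at most $a\,h(n)\le a\,h(n+1)$. $\square$

Without the demand for rotundity we would already be done.

**Proposition 7.** Let $T_0:E\to\ell_2$ be the formal identity. No $T\in\mathcal L(E,\ell_2)$ with $\|T-T_0\|<\frac14$ attains its norm. On the other hand, $\mathrm{SE}(E)=\emptyset$.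

**Proof.** Let $x\in S_E$. Choose $N\ge1$ with $\|R_Nx\|_0\le\frac12$, and apply Lemma 6 with $y=x$, $F=\{1,\dots,N\}$, $\eta=\frac12$. There is $t>0$ with $\limsup_m\|x+te_m\|_0\le1$. If $\|T-T_0\|<\frac14$, then $\|Te_m\|\ge\frac34$ for all $m$, so $T\neq 0$. If $T$ attained its norm at $x$, Lemma 2 with $u_m=e_m$ would give $\limsup_m\|x+te_m\|_0^2\ge1+\frac{9t^2}{16\|T\|^2}>1$, a contradiction. By Lemma 3, $x$ is not exposed by any member of $\mathrm{SE}(E)$. $\square$

The flatness that forbids norm attainment also destroys $\mathrm{SE}(E)$. We must now add rotundity and pay less than a small multiple of $t^2$ for it.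

## 5. Weighted tail norms and the linear term

Put $D=C_2+\frac14$; the first term of the series for $C_2$ is $1$, so $C_2\ge1$ and $D\ge1$. For weights $\varepsilon_n>0$ with $\sum_n\varepsilon_n\le\frac1{200D^2}$ define on $E$
$$|||x|||^2=\|x\|_0^2+\sum_{n\ge1}\varepsilon_n|x_n|^2+\sum_{n\ge1}\varepsilon_n\|R_nx\|_0^2 . \tag{3}$$
This is an $\ell_2$-sum of seminorms, hence a norm, and
$$\|x\|_0\le|||x|||,\qquad|||x|||^2\le1.01\,\|x\|_0^2 . \tag{4}$$

**Lemma 8.** For any such weights, $(E,|||\cdot|||)$ is LUR.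

**Proof.** Let $|||x|||=|||x_k|||=1$ and $|||x+x_k|||\to2$. Then $2|||x|||^2+2|||x_k|||^2-|||x+x_k|||^2\to0$. For every seminorm $p$,
$$2p(x)^2+2p(x_k)^2-p(x+x_k)^2\ge2p(x)^2+2p(x_k)^2-(p(x)+p(x_k))^2=(p(x)-p(x_k))^2\ge0 .$$
So the quantity tending to $0$ is a sum of nonnegative contributions, one for each summand in (3), and each contribution tends to $0$. The tail summands give $\|R_nx_k\|_0\to\|R_nx\|_0$ for each $n\ge1$. For the coordinate summands, $2|\alpha|^2+2|\beta|^2-|\alpha+\beta|^2=|\alpha-\beta|^2$ shows that the $n$-th coordinate of $x_k$ tends to $x_n$, for each $n$. Hence $\|P_n(x_k-x)\|_0\to0$ as $k\to\infty$, and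
$$\limsup_k\|x_k-x\|_0\le\limsup_k\big(\|P_n(x_k-x)\|_0+\|R_nx_k\|_0+\|R_nx\|_0\big)=2\|R_nx\|_0 .$$
Let $n\to\infty$ and use Lemma 5(a). $\square$

Let us see whether any small weights will do, say $\varepsilon_n$ a small multiple of $2^{-n}$. Fix $x$ with $|||x|||=1$ and write $a_n=\|R_nx\|_0$. Lemma 6 applied to $R_nx$ gives a threshold $t_n(x)>0$ below which level $n$ costs nothing in the limit. But at any level where it applies it requires $t\le a_n/2$, and $a_n\to0$; so one fixed $t>0$ can serve only finitely many levels. Say it serves $n\le j$. At the levels $n>j$ we only know $\|R_nx+te_m\|_0\le a_n+t$, and we may pay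
$$\sum_{n>j}\varepsilon_n\big((a_n+t)^2-a_n^2\big)=\sum_{n>j}\varepsilon_n(2a_nt+t^2). \tag{5}$$

If $x$ has finite support and $j=\max\operatorname{supp}x-1$, then $a_n=0$ for $n>j$ and the bill is at most $t^2\sum\varepsilon_n\le\frac{t^2}{200D^2}$, which is affordable. If $x$ has infinite support, the term $2a_nt$ is linear in $t$. Compared with $t^2$ it has size $2a_n/t$, and the estimate is useless unless $t/a_j$ is bounded below by something known before the weights are chosen. Lemma 6 bounds $t/a_j$ in terms of how concentrated $R_jx$ is, and Example 3 shows that this dependence on the vector is real. This is where the attempt stops.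

The way past it: find, for each $x$, an index $j$ at which the allowed ratio $t/a_j$ is at least a number $\tau_j$ that depends only on $j$. With $t=\tau_ja_j$ we have $a_n\le a_j=t/\tau_j$ for $n>j$, so the linear term becomes quadratic, $2a_nt\le2t^2/\tau_j$. The factor $1/\tau_j$ is then absorbed by choosing $\varepsilon_n$ much smaller than $\tau_{n-1}$.

## 6. Drop indices

Put
$$\tau_j=\tfrac12\exp\big(-2^{j+2}h(j+1)\big)\qquad(j\ge0), \tag{6}$$
a decreasing sequence in $(0,\frac12)$ tending to $0$.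

**Definition (drop index).** Let $x\in E\setminus\{0\}$ and $a_i=\|R_ix\|_0$. An index $j\ge0$ is a drop index of $x$ if $a_j>0$ and $a_{j+1}\le(1-2^{-(j+1)})a_j$.

**Example 4.** For $x=\sum_k2^{-k}e_k$ the tail $R_ix$ is a shift of $2^{-i}x$, so $a_{i+1}=\frac12a_i$ and every $j\ge0$ is a drop index. For $x=e_1+e_2+e_3+e_4$ the values are $a_i=(4-i)/h(4-i)$ for $i\le3$, approximately $1.68,\,1.43,\,1.18,\,1$, and $a_4=0$. The ratios $a_{j+1}/a_j$ are about $0.85,\,0.83,\,0.85,\,0$, to be compared with $\frac12,\frac34,\frac78,\frac{15}{16}$. The drop indices are $2$ and $3$.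

**Lemma 9.** Let $x\in E\setminus\{0\}$ and $a_i=\|R_ix\|_0$.
(a) If $x$ has finite support, $j=\max\operatorname{supp}x-1$ is a drop index, with $a_{j+1}=0$. If $x$ has infinite support, it has infinitely many drop indices.
(b) If $j$ is a drop index and $0<t\le\tau_ja_j$, then $\limsup_m\|R_ix+te_m\|_0\le a_i$ for $0\le i\le j$.

**Proof.** (a) In the finite case $R_jx$ has exactly one nonzero coordinate and $R_{j+1}x=0$. If $x$ has infinite support, all $a_i>0$. If there were only finitely many drop indices, then for some $i_0$ we would have $a_{i+1}>(1-2^{-(i+1)})a_i$ for all $i\ge i_0$, so that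
$$\inf_ia_i\ge a_{i_0}\prod_{i\ge i_0}\big(1-2^{-(i+1)}\big)>0,$$
because $\sum2^{-(i+1)}<\infty$ and no factor is $0$. This contradicts $a_i\to0$.

(b) Apply Lemma 6 to $y=R_ix$ with $F=\{i+1,\dots,j+1\}$, $N=j+1$ and $\eta=2^{-(j+1)}$. Here $y\neq0$ since $a_i\ge a_j>0$, and $|F|=j+1-i\le N$. Moreover $y-y\mathbf 1_F=R_{j+1}x$ has norm $a_{j+1}\le(1-\eta)a_j\le(1-\eta)a_i$. Finally $2h(N)/\eta=2^{j+2}h(j+1)$, so $t\le\tau_ja_j\le\tau_ja_i=\frac12a_i\exp(-2h(N)/\eta)$. $\square$

One drop at $j$ thus serves all levels $i\le j$ at once: removing at most $j+1$ coordinates takes the fraction $2^{-(j+1)}$ off every $a_i$ with $i\le j$.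

## 7. Proof of Theorem A

Choose
$$\varepsilon_n=\frac{2^{-n}\tau_{n-1}}{100D^2}\qquad(n\ge1). \tag{7}$$
As $\tau_{n-1}<\frac12$, $\sum\varepsilon_n\le\frac1{200D^2}$, and Section 5 applies. Let $X=E$ with the norm (3). By Lemmas 8 and 4, $X$ is LUR, $\mathrm{SE}(X)=\mathrm{NA}(X,\mathbb K)\setminus\{0\}$, and $\mathrm{SE}(X)$ is dense.

**Proposition 10.** For every $x\in S_X$ there is $t>0$ with $\limsup_m|||x+te_m|||^2<1+\dfrac{t^2}{4D^2}$.

**Proof.** Let $a_i=\|R_ix\|_0$, let $j$ be a drop index of $x$ (Lemma 9(a)), and put $t=\tau_ja_j>0$.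

**Step 1: pass to the limit in each summand.** The coordinate part of $|||x+te_m|||^2$ is $\sum_n\varepsilon_n|x_n|^2+\varepsilon_m(|x_m+t|^2-|x_m|^2)$, and the last term tends to $0$. In the tail part, $R_n(x+te_m)=R_nx+te_m$ once $m>n$, and the $n$-th term is at most $\varepsilon_n(a_0+t)^2$ for every $m$, which is summable. The reverse Fatou lemma (Fatou applied to the majorant minus the terms) allows us to move $\limsup_m$ inside:
$$\limsup_m|||x+te_m|||^2\le\limsup_m\|x+te_m\|_0^2+\sum_n\varepsilon_n|x_n|^2+\sum_n\varepsilon_n\limsup_m\|R_nx+te_m\|_0^2 .$$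

**Step 2: the levels up to $j$ are free.** By Lemma 9(b), the first term on the right is at most $a_0^2$, and $\limsup_m\|R_nx+te_m\|_0\le a_n$ for $1\le n\le j$.

**Step 3: the levels beyond $j$ cost a small multiple of $t^2$.** For $n\ge j+1$ use $\|R_nx+te_m\|_0\le a_n+t$ and $a_n\le a_j=t/\tau_j$. Subtracting $|||x|||^2=1$,
$$\limsup_m|||x+te_m|||^2-1\le\sum_{n\ge j+1}\varepsilon_n(2a_nt+t^2)\le t^2\sum_{n\ge j+1}\varepsilon_n\Big(\frac2{\tau_j}+1\Big)\le t^2\sum_{n\ge j+1}\frac{3\varepsilon_n}{\tau_j}.$$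
For $n\ge j+1$ we have $\tau_{n-1}\le\tau_j$, so by (7) the last expression is at most
$$t^2\sum_{n\ge1}\frac{3\varepsilon_n}{\tau_{n-1}}=\frac{3t^2}{100D^2}<\frac{t^2}{4D^2}.\qquad\square$$

**Conclusion of the proof of Theorem A.** Let $T_0:X\to\ell_2$ be the formal identity. By Lemma 5(b) and (4), $\|T_0\|\le C_2$. Let $\|T-T_0\|<\frac14$, so $\|T\|\le C_2+\frac14=D$. Since $\|T_0e_m\|=1$ and $|||e_m|||\le1.01$, we have $\|Te_m\|\ge1-\frac{1.01}4\ge\frac12$ for all $m$; in particular $T\ne0$. The norms $|||\cdot|||$ and $\|\cdot\|_0$ are equivalent, so $(e_m)$ is weakly null in $X$ by Lemma 5(c). If $T$ attained its norm at $x\in S_X$, Lemma 2 with $u_m=e_m$ would give, for every $t>0$,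
$$\limsup_m|||x+te_m|||^2\ge1+\frac{t^2}{4\|T\|^2}\ge1+\frac{t^2}{4D^2},$$
contradicting Proposition 10. $\blacksquare$

## 8. Other ranges: the function $\rho_Y$

The only property of $\ell_2$ used above was the gain of order $t^2$ in weakly null directions, together with the formal identity. The following function records the gain in a general range.

**Definition ($\rho_Y$).** Let $Y$ contain a weakly null sequence that does not converge to $0$ in norm. For $t>0$ put
$$\rho_Y(t)=\inf\Big\{\liminf_m\|y+tu_m\|-1:\ y\in S_Y,\ (u_m)\subset Y\text{ weakly null},\ \liminf_m\|u_m\|\ge1\Big\}.$$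

The infimum is over a nonempty set (pass to a subsequence and rescale), and $\rho_Y\ge0$ by weak lower semicontinuity. Also $\rho_Y$ is nondecreasing. For $0<s<t$ we have $\|y+su_m\|\le(1-\frac st)\|y\|+\frac st\|y+tu_m\|$, so
$$\liminf_m\|y+su_m\|-1\le\tfrac st\big(\liminf_m\|y+tu_m\|-1\big)\le\liminf_m\|y+tu_m\|-1 .$$

**Example 5.** $\rho_{\ell_2}(t)=\sqrt{1+t^2}-1$: the cross terms in $\|y+tu_m\|^2$ vanish in the limit, so the lower limit of the square is at least $1+t^2$, with equality for $y=e_1$, $u_m=e_m$. By contrast $\rho_{c_0}(t)=0$ for $0<t\le1$: take $y=e_1$, $u_m=e_m$. This agrees with Proposition 1.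

Consider the following condition on $Y$, which replaces the formal identity.

**Condition (i).** There are $p\in(1,\infty)$, $C<\infty$ and $(y_n)\subset Y$ with $\beta:=\inf_n\|y_n\|>0$ and $\|\sum a_ny_n\|\le C(\sum|a_n|^p)^{1/p}$ for finitely supported $(a_n)$.

Such a sequence is weakly null. If $y^*\in Y^*$ and $|y^*(y_n)|\ge\delta>0$ for all $n$ in a finite set $A$, then with suitable unimodular $\theta_n$ we get $\delta|A|\le y^*(\sum_A\theta_ny_n)\le\|y^*\|C|A|^{1/p}$, which bounds $|A|$ because $p>1$. So $\rho_Y$ is defined whenever (i) holds. For $Y=\ell_p$, $1<p<\infty$, the unit vectors satisfy (i) with $C=\beta=1$.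

**Theorem B.** Let $\rho_0:(0,1]\to(0,1]$ be nondecreasing. There is one LUR space $X=X(\rho_0)$, a renorming of $E$ (so $\mathrm{SE}(X)$ is dense), such that for every $Y$ that satisfies (i) and, for some $b\in(0,1]$, $\rho_Y(t)\ge\rho_0(bt)$ for all $t\in(0,1]$, the set $\mathrm{NA}(X,Y)$ is not dense in $\mathcal L(X,Y)$.

**Corollary C.**
(a) There is a single LUR space $X$ such that $\mathrm{NA}(X,Y)$ is not dense in $\mathcal L(X,Y)$ for every infinite-dimensional uniformly convex $Y$ whose modulus of convexity has power type; in particular, for all infinite-dimensional $L_p(\mu)$, $1<p<\infty$.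
(b) For every infinite-dimensional uniformly convex $Y$ there is a LUR space $X$ with $\mathrm{NA}(X,Y)$ not dense in $\mathcal L(X,Y)$.

Why not keep the norm (3)? In Theorem B the space is chosen before $Y$, so the constants $p,C,\beta,b$ are unknown when the weights are fixed. The analogue of Proposition 10 that we shall need is: for every $c'\in(0,1]$ and every $x\in S_X$ there is $t\in(0,1]$ with cost less than $\rho_0(c't)$. With (3) this fails already for $\rho_0(s)=s^2$ at $x=e_1/|||e_1|||$, whatever the weights. There $R_nx=0$ for $n\ge1$, and $\|R_n(x+te_m)\|_0=t$ for $1\le n<m$, so with $\kappa=\sum\varepsilon_n\le1$ and $0<t\le1$,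
$$\liminf_m|||x+te_m|||\ge\sqrt{1+\kappa t^2}\ge1+\tfrac13\kappa t^2 ,$$
since $(1+\frac s3)^2\le1+s$ for $0\le s\le3$. This exceeds $1+(c't)^2$ for all $t\in(0,1]$ as soon as $c'^2<\kappa/3$. The squares on the tails are too steep at $0$. We replace them by a function $\varphi$ so flat at $0$ that $\varphi(t)<\rho_0(c't)$ for all small $t$, whatever $c'$ is.

## 9. A modular with flat tail terms: proof of Theorem B

**Step 1: the function $\varphi$.** Extend $\rho_0$ by $\rho_0(t)=\rho_0(1)$ for $t>1$, and for $u\ge0$ put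
$$\psi(u)=\int_0^u\rho_0(r^2)\,dr,\qquad\varphi(u)=\int_0^u\psi(r)\,dr .$$
As $\rho_0>0$, $\psi$ is continuous and strictly increasing. As $\varphi'=\psi$, $\varphi$ is strictly convex and strictly increasing on $[0,\infty)$. Since $\rho_0$ is nondecreasing and at most $1$,
$$\psi(u)\le u\,\rho_0(u^2)\le u,\qquad\varphi(u)\le u\,\psi(u),\qquad\varphi(u)\le\tfrac12u^2\qquad(u>0). \tag{8}$$

**Step 2: the norm.** With $\tau_j$ as in (6), put
$$\varepsilon_n=2^{-n-2}\rho_0(\tau_{n-1}^4),\qquad\text{so }\sum_{n\ge1}\varepsilon_n\le\tfrac14, \tag{9}$$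
$$M(x)=\|x\|_0^2+\sum_{n\ge1}\varepsilon_n|x_n|^2+\sum_{n\ge1}\varepsilon_n\varphi(\|R_nx\|_0),\qquad|||x|||=\inf\{\lambda>0:M(x/\lambda)\le1\}. \tag{10}$$
We collect the facts about $M$ that are needed.

* $M$ is convex, because squares and $\varphi$ are convex and increasing on $[0,\infty)$ and are applied to seminorms. Also $M(\lambda x)=M(|\lambda|x)$ and $M(0)=0$.
* $\|x\|_0^2\le M(x)\le(1+\frac14+\frac18)\|x\|_0^2\le4\|x\|_0^2$, by (8) and (9).
* The set $\{M\le1\}$ is convex. It is balanced, since $M(\lambda x)\le|\lambda|M(x)$ for $|\lambda|\le1$ by convexity and $M(0)=0$. By the previous item it contains $\frac12B_E$ and lies in $B_E$. So $|||\cdot|||$, its Minkowski functional, is a norm with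
$$\|x\|_0\le|||x|||\le2\|x\|_0 . \tag{11}$$
* $M$ is Lipschitz on bounded sets. If $\|x\|_0,\|y\|_0\le r$, then the squares differ by at most $2r\|x-y\|_0$, and $\varphi$ has slope at most $\psi(r)\le r$ on $[0,r]$. Hence $|M(x)-M(y)|\le(2r+\frac14\cdot2r+\frac14r)\|x-y\|_0\le3r\|x-y\|_0$.
* $|||x|||=1\iff M(x)=1$. Indeed for $x\ne0$ the function $\lambda\mapsto M(\lambda x)$ is continuous and strictly increasing on $[0,\infty)$ (its first summand is), from $0$ to $\infty$. So $M(x/\lambda)=1$ exactly for $\lambda=|||x|||$.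
* For every $z$,
$$|||z|||\le\max\{1,M(z)\}. \tag{12}$$
If $M(z)\le1$ this is the definition. If $\lambda=M(z)>1$, then $M(z/\lambda)\le M(z)/\lambda=1$.

Let $X=(E,|||\cdot|||)$.

**Step 3: $X$ is LUR.** Let $|||x|||=|||x_k|||=1$, $|||x+x_k|||\to2$, and $z_k=(x+x_k)/2$. Then $|||z_k|||\to1$ and $M(z_k/|||z_k|||)=1$, so the Lipschitz property gives $M(z_k)\to1$. Hence
$$\tfrac12\big(M(x)+M(x_k)\big)-M(z_k)=1-M(z_k)\to0 .$$
Each summand of $M$ is convex and contributes a nonnegative gap, so each gap tends to $0$.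

For the coordinate terms the gap is $\frac14\varepsilon_n$ times the squared modulus of the difference of the $n$-th coordinates, so $x_k\to x$ coordinatewise.

For the tail terms put $s=\|R_nx\|_0$ and $s_k=\|R_nx_k\|_0$, which lie in $[0,1]$ by (11). Since $\|R_nz_k\|_0\le\frac12(s+s_k)$ and $\varphi$ is increasing,
$$0\le\tfrac12\big[\varphi(s)+\varphi(s_k)\big]-\varphi\big(\tfrac12(s+s_k)\big)\to0 .$$
If $s_k\not\to s$, a subsequence converges to some $s'\ne s$, and by continuity $\frac12[\varphi(s)+\varphi(s')]=\varphi(\frac12(s+s'))$, contradicting strict convexity. So $\|R_nx_k\|_0\to\|R_nx\|_0$ for each $n\ge1$. The last display in the proof of Lemma 8 now gives $\|x_k-x\|_0\to0$, hence $|||x_k-x|||\to0$. By Lemma 4, $\mathrm{SE}(X)$ is dense.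

**Step 4: the cost.** The following replaces Proposition 10.

**Proposition 11.** For every $c'\in(0,1]$ and $x\in S_X$ there is $t\in(0,1]$ with $\limsup_m|||x+te_m|||<1+\rho_0(c't)$.

**Proof.** Let $a_i=\|R_ix\|_0\le\|x\|_0\le1$. Suppose $j$ is a drop index of $x$ and $0<t\le\tau_ja_j$. As in Step 1 of the proof of Proposition 10, the coordinate part converges to $\sum\varepsilon_n|x_n|^2$, and reverse Fatou applies to the tail part with majorant $\varepsilon_n\varphi(a_0+t)$. Since $\varphi$ is continuous and increasing, $\limsup_m\varphi(\|R_nx+te_m\|_0)=\varphi(\limsup_m\|R_nx+te_m\|_0)$. This is at most $\varphi(a_n)$ for $n\le j$ by Lemma 9(b), and at most $\varphi(a_n+t)$ for $n\ge j+1$. Also $\limsup_m\|x+te_m\|_0^2\le a_0^2$ by Lemma 9(b). Since $M(x)=1$,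
$$\limsup_mM(x+te_m)\le1+\sigma,\qquad\sigma=\sum_{n\ge j+1}\varepsilon_n\big(\varphi(a_n+t)-\varphi(a_n)\big)\ge0, \tag{13}$$
and by (12), $\limsup_m|||x+te_m|||\le1+\sigma$. It remains to choose $j$ and $t\in(0,1]$ so that $\sigma<\rho_0(c't)$.

*Finite support.* Let $j=\max\operatorname{supp}x-1$ and $0<t\le\min\{\tau_ja_j,c'\}$. Then $a_n=0$ for $n\ge j+1$. By (9) and (8), and because $t^2\le c't$ and $t\le1$,
$$\sigma\le\tfrac14\varphi(t)<\varphi(t)\le t\psi(t)\le t^2\rho_0(t^2)\le\rho_0(c't).$$

*Infinite support.* By Lemma 9(a) and $\tau_j\to0$ there is a drop index $j$ with $\tau_j\le c'/2$. Put $t=\tau_ja_j\le\frac12$ and $u=2a_j=2t/\tau_j\le2$, so $tu\le1$. For $n\ge j+1$ we have $a_n+t\le a_j+\tau_ja_j\le u$, so $\varphi(a_n+t)-\varphi(a_n)\le t\,\psi(a_n+t)\le t\,\psi(u)$, and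
$$\sigma\le t\,\psi(u)\sum_{n\ge j+1}\varepsilon_n .$$

If $u^2\le c't$, the flatness of $\psi$ suffices: by (8) and (9), $\sigma\le tu\,\rho_0(u^2)\cdot\frac14\le\frac14\rho_0(c't)<\rho_0(c't)$.

If $u^2>c't$, the smallness of the weights suffices. Now $4t^2/\tau_j^2>c't$, so $t>c'\tau_j^2/4$, and
$$c't>\frac{c'^2\tau_j^2}4\ge\tau_j^4,$$
because $c'\ge2\tau_j$. Since $t\psi(u)\le tu\le1$, and $\rho_0(\tau_{n-1}^4)\le\rho_0(\tau_j^4)$ for $n\ge j+1$,
$$\sigma\le\sum_{n\ge j+1}2^{-n-2}\rho_0(\tau_{n-1}^4)\le\tfrac14\rho_0(\tau_j^4)\le\tfrac14\rho_0(c't)<\rho_0(c't).\qquad\square$$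

**Step 5: no operator near $T_0$ attains its norm.** Let $Y$ be as in Theorem B, with $(y_n),p,C,\beta,b$. For $x\in E\subset\ell_p$ the series $T_0x=\sum x_ny_n$ converges by (i), and by Lemma 5(b) and (11), $\|T_0x\|\le C\|x\|_{\ell_p}\le CC_p\|x\|_0\le CC_p|||x|||$. So $T_0\in\mathcal L(X,Y)$ and $\|T_0\|\le CC_p$.

Let $\|T-T_0\|<\beta/4$ and $D'=CC_p+\beta/4$. Then $\|T\|\le D'$. Since $|||e_m|||\le2$ and $\|T_0e_m\|=\|y_m\|\ge\beta$, we have $\|Te_m\|\ge\beta/2$, so $T\ne0$; and $Te_m\to0$ weakly by Lemma 5(c).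

Suppose $\|Tx\|=\|T\|$ with $x\in S_X$. Put $y=Tx/\|T\|\in S_Y$, $u_m=\frac2\beta Te_m$ (weakly null, $\|u_m\|\ge1$) and $c=\min\{1,\frac\beta{2D'}\}$. For every $t\in(0,1]$,
$$\limsup_m|||x+te_m|||\ge\liminf_m\frac{\|T(x+te_m)\|}{\|T\|}=\liminf_m\Big\|y+\frac{t\beta}{2\|T\|}u_m\Big\|\ge1+\rho_Y\Big(\frac{t\beta}{2\|T\|}\Big).$$
Since $\frac{t\beta}{2\|T\|}\ge\frac{t\beta}{2D'}\ge ct$ and $\rho_Y$ is nondecreasing, the right side is at least $1+\rho_Y(ct)\ge1+\rho_0(bct)$. This contradicts Proposition 11 with $c'=bc$. So no operator in the open ball of radius $\beta/4$ about $T_0$ attains its norm. $\blacksquare$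

## 10. Uniformly convex ranges: proof of Corollary C

**Definition (modulus of convexity).** For $0<\varepsilon\le2$ let
$$\delta_Y(\varepsilon)=\inf\{1-\|\tfrac12(v+w)\|:v,w\in B_Y,\ \|v-w\|\ge\varepsilon\}.$$
$Y$ is uniformly convex if $\delta_Y(\varepsilon)>0$ for all $\varepsilon\in(0,2]$. The modulus has power type $q$ if $\delta_Y(\varepsilon)\ge k\varepsilon^q$ on $(0,2]$ for some $k>0$.

It is a textbook fact that in dimension at least two, taking $v,w$ in $S_Y$ gives the same function. Clearly $\delta_Y$ is nondecreasing.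

Let $Y$ be infinite-dimensional and uniformly convex. We verify (i) first, so that $\rho_Y$ is defined, and then bound $\rho_Y$ from below.

**Step 1: condition (i).** We use a theorem of V. I. and N. I. Gurariĭ (1971) and R. C. James ("Super-reflexive spaces with bases", Pacific J. Math. 41 (1972)): every normalized basic sequence in a uniformly convex (more generally, superreflexive) space satisfies an upper $p$-estimate $\|\sum a_ny_n\|\le C(\sum|a_n|^p)^{1/p}$ for some $p>1$. Every infinite-dimensional Banach space contains a normalized basic sequence, so (i) holds with $\beta=1$ when $\mathbb K=\mathbb R$. When $\mathbb K=\mathbb C$, apply this in the underlying real space, which is uniformly convex with the same modulus. For complex $a_n$,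
$$\Big\|\sum a_ny_n\Big\|\le\Big\|\sum(\operatorname{Re}a_n)y_n\Big\|+\Big\|\sum(\operatorname{Im}a_n)y_n\Big\|\le2C\Big(\sum|a_n|^p\Big)^{1/p}.$$
For $Y=L_p(\mu)$ one may simply take normalized functions $y_n$ with disjoint supports, for which $\|\sum a_ny_n\|=(\sum|a_n|^p)^{1/p}$.

**Step 2: lower bound for $\rho_Y$.**

**Lemma 12.** $\rho_Y(t)\ge\min\{1,\delta_Y(t/4)\}$ for $0<t\le1$.

**Proof.** Let $y\in S_Y$, let $(u_m)$ be weakly null with $\liminf\|u_m\|\ge1$, and let $r>\liminf_m\|y+tu_m\|-1$; then $r>0$. We show $r\ge\min\{1,\delta_Y(t/4)\}$; letting $r$ decrease proves the lemma. If $r\ge1$ there is nothing to prove, so let $r<1$. Along a subsequence $\|y+tu_m\|\le1+r$ and $\|u_m\|\ge\frac12$. So $v=y/(1+r)$ and $w_m=(y+tu_m)/(1+r)$ lie in $B_Y$, and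
$$\|v-w_m\|=\frac{t\|u_m\|}{1+r}\ge\frac t{2(1+r)}\ge\frac t4 .$$
Hence $\|y+\frac t2u_m\|\le(1+r)(1-\delta_Y(t/4))$ along the subsequence. By weak lower semicontinuity the lower limit of the left side is at least $1$, so $1\le(1+r)(1-\delta_Y(t/4))$. In particular $\delta_Y(t/4)<1$, and $1+r\ge\frac1{1-\delta_Y(t/4)}\ge1+\delta_Y(t/4)$. $\square$

**Step 3: proof of (b).** Take $\rho_0(t)=\min\{1,\delta_Y(t/4)\}$ on $(0,1]$. It is nondecreasing with values in $(0,1]$, and Lemma 12 says $\rho_Y\ge\rho_0$ there. Apply Theorem B with $b=1$.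

**Step 4: proof of (a).** Take $\rho_0(t)=e^{-1/t}$, which is nondecreasing with values in $(0,1)$, and let $X=X(\rho_0)$. Suppose $\delta_Y(\varepsilon)\ge k\varepsilon^q$. By Lemma 12, $\rho_Y(t)\ge\min\{1,k4^{-q}t^q\}$ on $(0,1]$. Let $m\ge q$ be a positive integer. From $e^s\ge s^m/m!$ with $s=1/(bt)$, for $b,t\in(0,1]$,
$$\rho_0(bt)=e^{-1/(bt)}\le m!\,b^mt^m\le m!\,b^mt^q .$$
Choose $b\in(0,1]$ with $m!\,b^m\le k4^{-q}$. Then $\rho_0(bt)\le\min\{1,k4^{-q}t^q\}\le\rho_Y(t)$ for all $t\in(0,1]$, and Theorem B applies. The space $X$ does not depend on $Y$; only $b$ does.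

The spaces $L_p(\mu)$, $1<p<\infty$, have modulus of power type $\max\{2,p\}$ (Clarkson, Hanner). For our purpose any power will do, and Clarkson's inequalities give one at once. Let $p'$ be the conjugate exponent and $r=\max\{p,p'\}$. For $f,g$ in the unit ball they yield $\|\frac12(f+g)\|^r+\|\frac12(f-g)\|^r\le1$, so $\delta(\varepsilon)\ge1-(1-(\varepsilon/2)^r)^{1/r}\ge\frac1r(\varepsilon/2)^r$. $\blacksquare$

**Remark.** By Bourgain's theorem, the Radon–Nikodým property implies property A. So the space $X$ of Theorem A fails the Radon–Nikodým property. This property is invariant under isomorphisms, so every renorming of $E$ fails it, including the spaces of Theorem B and Corollary C obtained above.
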